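# The property of Kelley passes from $2^X$ to $C(X)$

## 1. Two hyperspaces, one inside the other, and the guess "yes"

A continuum $X$ has two standard hyperspaces: the space $2^X$ of all its nonempty closed subsets, and the smaller space $C(X)\subset 2^X$ of its subcontinua. A question of Nadler asks whether $C(X)$ has the property of Kelley whenever $2^X$ has it. The first guess is yes: a good property of the large hyperspace ought to be felt in the small one sitting inside it. We make this precise, test it by hand on simple cases, and then prove it.

**Definition (continuum, hyperspaces).** A *continuum* is a nonempty compact connected Hausdorff space. For a continuum $X$, $2^X$ is the set of nonempty closed subsets of $X$ with the Vietoris topology, whose base consists of the sets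
$$\langle U_1,\dots,U_n\rangle=\Big\{A\in 2^X: A\subset \bigcup_{i=1}^n U_i \text{ and } A\cap U_i\ne\emptyset\text{ for each } i\Big\},\qquad U_i\subset X \text{ open},$$
and $C(X)$ is the subspace of all subcontinua of $X$.

For example, if $X=[0,1]$, then $\langle [0,\tfrac13),(\tfrac23,1]\rangle$ contains $\{0,1\}$ and no connected set. We use the textbook facts that $2^X$ and $C(X)$ are continua. In particular $C(X)$ is closed in $2^X$. When $X$ is metric, the topology of $2^X$ is given by the Hausdorff metric $H$.

**Definition (property of Kelley).** A continuum $Y$ *has the property of Kelley* if for each $p\in Y$, each $K\in C(Y)$ with $p\in K$, and each open $\mathcal U\subset C(Y)$ with $K\in\mathcal U$, there is an open $V\subset Y$ with $p\in V$ such that every $q\in V$ lies in some $L\in\mathcal U$.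

In words: if a continuum $K$ passes through $p$, then through every $q$ near $p$ passes a continuum close to $K$. We speak of "the condition at $p$" when $p$ is fixed and $K,\mathcal U$ vary. For metric $Y$ the property is equivalent to Kelley's original condition: for every $\varepsilon>0$ there is $\delta>0$ such that whenever $d(a,b)<\delta$ and $a\in A\in C(Y)$, there is $B\in C(Y)$ with $b\in B$ and $H(A,B)<\varepsilon$. (The equivalence will follow from Lemma A below.)

**A convex example.** Let $Y$ be a compact convex subset of a finite-dimensional normed space. Given $a\in A\in C(Y)$ and $b\in Y$, put $B=A\cup[a,b]$. This is a continuum containing $b$, and $H(A,B)\le \|a-b\|$. So $Y$ has the property of Kelley with $\delta(\varepsilon)=\varepsilon$.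

**An example without the property.** In the plane let $v=(0,0)$, let $J_n=\{t(1,\tfrac1n):0\le t\le1\}$ for $n\ge1$, and let $J_\infty=[0,1]\times\{0\}$. The union $F=J_\infty\cup\bigcup_n J_n$ is the harmonic fan. Lengthen its limit leg: $F^+=F\cup([1,2]\times\{0\})$. Take $p=(1,0)$, $K=[1,2]\times\{0\}$, and the points $q_n=(1,\tfrac1n)\to p$. Let $L$ be a continuum containing $q_n$. If $v\in L$, then $H(K,L)\ge1$, because $v$ has distance $1$ from $K$. If $v\notin L$, then $L\subset J_n$, because $J_n\setminus\{v\}$ is open and closed in $F^+\setminus\{v\}$. Then $H(K,L)\ge1$ again, because points of $J_n$ have first coordinate at most $1$ and so have distance at least $1$ from $(2,0)$. So $F^+$ does not have the property of Kelley.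

This example already warns us. The space $F^+$ is a subcontinuum of the rectangle $[0,2]\times[0,1]$, which is convex and so has the property. Hence "$C(X)$ is a subcontinuum of $2^X$" is by itself no argument.

**The arc.** Let $X=[0,1]$. The map $[a,b]\mapsto(a,b)$ identifies $C(X)$ with the triangle $\{0\le a\le b\le1\}$, and $H$ becomes the maximum metric. The triangle is convex, so $C([0,1])$ has the property of Kelley with $\delta(\varepsilon)=\varepsilon$.

The hypothesis holds too: $2^{[0,1]}$ has the property with $\delta(\varepsilon)=\varepsilon/2$. To see this, write $N_t(A)=\{x\in[0,1]:\operatorname{dist}(x,A)\le t\}$. If $s<t$ and $x\in N_t(A)$, walk from a nearest point of $A$ toward $x$ for a length of at most $s$. This shows $H(N_s(A),N_t(A))\le|s-t|$, so $t\mapsto N_t(A)$ is continuous. Now let $A\in\mathcal A\in C(2^X)$ and $r=H(A,B)<\varepsilon/2$. Move from $A$ to $N_r(A)$ through the sets $N_t(A)$. From $N_r(A)=N_r(A)\cup N_0(B)$ move to $N_r(A)\cup N_r(B)$ through $N_r(A)\cup N_t(B)$. From there go down to $N_r(B)$ through $N_t(A)\cup N_r(B)$ (at $t=0$ this is $N_r(B)$, since $A\subset N_r(B)$), and then to $B$ through $N_t(B)$. Each set $C$ on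 this path satisfies $C\subset N_{2r}(A)$. Each contains $A$ or $B$, and $A\subset N_r(B)$, so $A\subset N_{2r}(C)$. Hence $H(A,C)\le2r$. The union of $\mathcal A$ and the path is a continuum containing $B$ at Hausdorff distance at most $2r<\varepsilon$ from $\mathcal A$.

So the guess survives on the arc. For $F^+$ we shall see in Section 5 that neither hyperspace has the property, so the guess is not contradicted there either.

## 2. Disconnected members: why the continuum in $2^X$ cannot be used as it is

Let us try to prove the guess. We are given $K_0\in\mathcal K\in C(C(X))$ and a continuum $Q$ close to $K_0$. We want a continuum $\mathcal M\subset C(X)$ with $Q\in\mathcal M$ and $\mathcal M$ close to $\mathcal K$. The property of Kelley of $2^X$ gives a continuum $\mathcal L\subset 2^X$ with $Q\in\mathcal L$ and $\mathcal L$ close to $\mathcal K$. The trouble is that *the members of $\mathcal L$ need not be connected*. How can one repair them?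

**Keeping only the connected members.** Try $\mathcal L\cap C(X)$, or its component containing $Q$. This fails already on $X=[0,1]$. Let $0<\varepsilon\le\frac18$ and, for $0\le s\le1$, let
$$K_s=\big[0,\tfrac{1+s}2\big],\qquad A_s=\big[0,\tfrac14\big]\cup\big[\tfrac14+\varepsilon s,\tfrac{1+s}2\big],$$
$\mathcal K=\{K_s\}$, $\mathcal L=\{A_s\}$, $Q=K_0=A_0=[0,\frac12]$. The endpoints move continuously, so $\mathcal L$ is a continuum in $2^X$. Since $A_s$ is $K_s$ with a gap of length $\varepsilon s$ removed, $H(A_s,K_s)\le\varepsilon s/2$, so $\mathcal L$ is as close to $\mathcal K$ as we like. But $A_s$ is disconnected for $s>0$, so $\mathcal L\cap C(X)=\{Q\}$, and its Hausdorff distance from $\mathcal K$ is $H(K_0,K_1)=\frac12$.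

**Passing to components.** Replacing $A_s$ by one of its components is no better. For $s>0$, the component $[0,\frac14]$ is at distance at least $\frac14$ from every member of $\mathcal K$, because those members contain $\frac12$. The other component is also at distance at least $\frac14$ from every member, because those members contain $0$.

**Retracting.** On the arc there is a real cure. The map $r(A)=[\min A,\max A]$ is a continuous retraction of $2^{[0,1]}$ onto $C([0,1])$. In general, *if $Y$ has the property of Kelley and $r:Y\to Z$ is a continuous retraction, then $Z$ has it*. Indeed, let $p\in K\in C(Z)$ and let $\mathcal U\ni K$ be open in $C(Z)$. The map $L\mapsto r(L)$ from $C(Y)$ to $C(Z)$ is continuous and fixes $K$, so $\{L:r(L)\in\mathcal U\}$ is an open neighborhood of $K$ in $C(Y)$. Let $V$ be the open set it gives. For $q\in V\cap Z$ there is $L\ni q$ with $r(L)\in\mathcal U$, and $q=r(q)\in r(L)$. So the proof would be over if $C(X)$ were a retract of $2^X$. Here the approach stops: for a general $X$ nothing in the hypothesis provides a continuous map that assigns a continuum to each closed set.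

The way out will be to make no choice: to each $A\in\mathcal L$ we attach *all* the continua close to $A$, with one extra piece of bookkeeping. That bookkeeping is the heart of the proof, and we come to it in Section 6.

## 3. Condition (R) and the theorems

The attempt above used less than the full property of Kelley of $2^X$. It used only the following, for $K_0\in C(X)$.

**Condition (R) at $K_0$.** For every $\mathcal K\in C(C(X))$ with $K_0\in\mathcal K$ and every open $\mathfrak U\subset C(2^X)$ with $\mathcal K\in\mathfrak U$, there is an open $\mathcal V\subset C(X)$ with $K_0\in\mathcal V$ such that every $Q\in\mathcal V$ belongs to some $\mathcal L\in\mathfrak U$.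

Here $\mathcal L$ is a subcontinuum of $2^X$, and its members need not be connected. For example, if $\mathcal K=\{K_0\}$, the requirement holds in every $X$: the map $Q\mapsto\{Q\}$ is continuous, so $\mathcal L=\{Q\}$ is in $\mathfrak U$ for $Q$ near $K_0$. The content of (R) is in larger $\mathcal K$.

**Theorem 1.** If $2^X$ has the property of Kelley, then $C(X)$ has the property of Kelley.

**Theorem 2.** For a continuum $X$ the following are equivalent:

- (i) $C(X)$ has the property of Kelley;
- (ii) some continuum $\mathcal H$ with $C(X)\subset\mathcal H\subset2^X$ has the property of Kelley (for example $\mathcal H=2^X$, or $\mathcal H=C_n(X)$, the space of nonempty closed sets with at most $n$ components);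
- (iii) (R) holds at every $K_0\in C(X)$.

Moreover (local form): if $X$ has the property of Kelley and (R) holds at a given $K_0\in C(X)$, then $C(X)$ satisfies the defining condition of the property of Kelley at the point $K_0$.

Theorem 1 is the case $\mathcal H=2^X$ of (ii)⇒(i). Note that Theorem 2 does not say that the property for $C(X)$ implies it for $2^X$; what $C(X)$ gives back is (R). There is also a metric version with explicit constants, Theorem 3, stated and proved in Section 8.

## 4. Entourages on hyperspaces and a uniform form of the property

*The purpose of this section is to have "close" for closed sets, and for families of closed sets, without a metric.* A compact Hausdorff space $Z$ has exactly one uniformity inducing its topology. In these notes "entourage" means symmetric entourage; the closed ones form a base. Write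
$$E\circ F=\{(x,z): (x,y)\in E,\ (y,z)\in F\text{ for some }y\},\qquad E[A]=\{y:(a,y)\in E\text{ for some }a\in A\},$$
and, for an entourage $E$ of $Z$,
$$\widehat E=\{(A,B)\in2^Z\times2^Z:A\subset E[B],\ B\subset E[A]\}.$$
In the metric case, with $E=\{d\le\varepsilon\}$, compactness gives $\widehat E=\{H\le\varepsilon\}$. Two rules are used constantly and are clear from the definition: $E\subset F$ implies $\widehat E\subset\widehat F$; and $(A,B)\in\widehat E$, $(B,C)\in\widehat F$ give $A\subset E[F[C]]$ and $C\subset F[E[A]]$. In particular, if $E$ is fixed and we compose powers of $E$, the closenesses add: $\widehat{E}\circ\widehat{E\circ E}\subset\widehat{E\circ E\circ E}$.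

**(P1)** *The sets $\widehat E$ form a base of the uniformity of $2^Z$ with the Vietoris topology.*

*Proof.* Each $\widehat E$ contains the diagonal and is symmetric. Also $\widehat{E\cap F}\subset\widehat E\cap\widehat F$ and $\widehat F\circ\widehat F\subset\widehat{F\circ F}$. So these sets form a base of some uniformity, in which the sets $\{B:(A,B)\in\widehat E\}$ are the basic neighborhoods of $A$. We compare them with Vietoris neighborhoods.

Let $A\in\langle U_1,\dots,U_n\rangle$. Choose $a_i\in A\cap U_i$ and, by compactness of $A$, an entourage $E$ with $E[A]\subset\bigcup U_i$ and $E[\{a_i\}]\subset U_i$ for each $i$. If $(A,B)\in\widehat E$, then $B\subset E[A]\subset\bigcup U_i$. Since $a_i\in E[B]$, some $b\in B$ lies in $E[\{a_i\}]\subset U_i$. So $B\in\langle U_1,\dots,U_n\rangle$.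

Conversely, given $A$ and $E$, cover $A$ by finitely many open sets $U_i$ that meet $A$ and satisfy $U_i\times U_i\subset E$. Let $B\in\langle U_1,\dots,U_n\rangle$. Each $b\in B$ lies in some $U_i$ together with a point of $A$, so $b\in E[A]$. Each $a\in A$ lies in some $U_i$ together with a point of $B$, so $a\in E[B]$. Hence $(A,B)\in\widehat E$.

So the uniformity induces the Vietoris topology. Since $2^Z$ is compact Hausdorff, its uniformity is unique, and this is it. $\square$

Apply (P1) twice: the sets $\widehat{\widehat E}$, with $E$ an entourage of $X$, form a base of the uniformity of $2^{2^X}$. If $Z'\subset Z$ is closed, the condition $A\subset E[B]$ for $A,B\subset Z'$ does not depend on whether we work in $Z$ or $Z'$, so $2^{Z'}$ is a subspace of $2^Z$. In particular $C(C(X))$ is a subspace of $C(2^X)\subset2^{2^X}$, and $\widehat{\widehat E}$ measures closeness there too. We also note that the union map $(K_1,\dots,K_n)\mapsto K_1\cup\dots\cup K_n$ is continuous: if $(K_i,L_i)\in\widehat E$ for all $i$, then $(\bigcup K_i,\bigcup L_i)\in\widehat E$. Thus $C_n(X)$ is the continuous image of $C(X)^n$, hence indeed a continuum between $C(X)$ and $2^X$. (For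 instance, $\{0,1\}\in C_2([0,1])\setminus C([0,1])$.)

**(P2)** *If $E$ is closed, then $\widehat E$ is closed in $2^Z\times2^Z$.*

*Proof.* Let $A_i\to A$ and $B_i\to B$ be nets with $A_i\subset E[B_i]$, and let $a\in A$. Every neighborhood of $a$ meets $A_i$ for all large $i$, so after passing to a subnet there are $a_i\in A_i$ with $a_i\to a$. Pick $b_i\in B_i$ with $(a_i,b_i)\in E$. After passing to a further subnet, $b_i\to b$. Then $b\in B$: otherwise $b$ and $B$ have disjoint open neighborhoods, and $B_i$ is eventually inside that of $B$. Since $E$ is closed, $(a,b)\in E$. So $A\subset E[B]$, and the other inclusion is symmetric. $\square$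

If $E$ is closed and symmetric, so is $E\circ E$. It is the projection of the compact set $\{(x,y,z):(x,y),(y,z)\in E\}$, hence closed, and its symmetry is clear. Two more relations are closed. The relation "$x\in A$" is closed in $X\times2^X$: if $x\notin A$, take disjoint open $U\ni x$, $W\supset A$; then no $(x',A')\in U\times\langle W\rangle$ has $x'\in A'$. The relation "$A\subset B$" is closed in $2^X\times2^X$: if $a\in A\setminus B$, take disjoint open $U\ni a$, $W\supset B$; sets near $A$ meet $U$, and sets near $B$ lie in $W$.

The next lemma makes $V$ in the property of Kelley independent of $p$ and $K$.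

**Lemma A.** If $Y$ has the property of Kelley, then for each entourage $E$ of $Y$ there is an entourage $D\subset E$ such that whenever $(a,b)\in D$ and $a\in A\in C(Y)$, there is $B\in C(Y)$ with $b\in B$ and $(A,B)\in\widehat E$.

*Proof.* Choose $F$ with $F\circ F\subset E$. For each pair $(p,K)$ with $p\in K\in C(Y)$, the property of Kelley, applied with $\mathcal U=\operatorname{int}\{L\in C(Y):(K,L)\in\widehat F\}$, gives an open $V_{(p,K)}\ni p$ such that each $q\in V_{(p,K)}$ lies in some $L\in C(Y)$ with $(K,L)\in\widehat F$. Choose an entourage $D_{(p,K)}$ with $(D_{(p,K)}\circ D_{(p,K)})[\{p\}]\subset V_{(p,K)}$. The set $\{(a,A):a\in A\in C(Y)\}$ is closed in $Y\times C(Y)$, hence compact. The open sets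
$$\operatorname{int}D_{(p,K)}[\{p\}]\times\operatorname{int}\{A\in C(Y):(K,A)\in\widehat F\}$$
cover it, since the one belonging to $(p,K)$ contains $(p,K)$. Take a finite subcover, and let $D$ be the intersection of $E$ with the finitely many corresponding $D_{(p,K)}$.

Suppose $(a,b)\in D$ and $a\in A\in C(Y)$, and let $(a,A)$ lie in the set belonging to $(p,K)$. Then $a\in D_{(p,K)}[\{p\}]$ and $(a,b)\in D_{(p,K)}$, so $b\in V_{(p,K)}$, and there is a continuum $L\ni b$ with $(K,L)\in\widehat F$. Also $(A,K)\in\widehat F$, so $(A,L)\in\widehat{F\circ F}\subset\widehat E$. Take $B=L$. $\square$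

For metric $Y$, Lemma A with $E=\{d\le\varepsilon/2\}$ gives Kelley's $\varepsilon$–$\delta$ condition. Conversely, the $\varepsilon$–$\delta$ condition gives the definition: choose $\varepsilon$ with $\{L:H(K,L)<\varepsilon\}\subset\mathcal U$ and let $V$ be the open ball about $p$ of radius $\delta$.

## 5. Growing continua, and the incidence set of a continuum in $2^X$

We need two sources of connectedness. The first joins a continuum to a larger one through intermediate continua. In $[0,1]$, for instance, $\{0\}$ is joined to $[0,1]$ by the sets $[0,t]$.

**Lemma B.** If $C\subset C'$ are subcontinua of $X$, then $C$ and $C'$ lie in a connected subset of $[C,C']:=\{D\in C(X):C\subset D\subset C'\}$.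

*Proof.* Let $\mathcal M$ be a maximal chain, under inclusion, in $[C,C']$. We show that $\mathcal M$ is connected. Since $C$ and $C'$ are comparable with everything in $[C,C']$, they belong to $\mathcal M$.

*First, $\mathcal M$ is closed.* Inclusion is a closed relation, so $[C,C']$ is closed, and so is the relation "$D\subset D'$ or $D'\subset D$". Hence the closure of $\mathcal M$ is still a chain in $[C,C']$, and by maximality it equals $\mathcal M$.

*Next, a nonempty compact chain $\mathcal P$ has a largest and a smallest element.* For $M\in\mathcal P$ the set $\{N\in\mathcal P:N\supset M\}$ is closed and nonempty. Any finitely many of these sets have a common element, namely the largest of the finitely many $M$'s. By compactness all of them have a common element, and it is the largest. The smallest is obtained in the same way.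

*Now suppose $\mathcal M=\mathcal P\cup\mathcal R$ with $\mathcal P,\mathcal R$ disjoint, nonempty and closed, and $C'\in\mathcal R$.* Let $P=\max\mathcal P$ and $R=\min\{M\in\mathcal R:M\supset P\}$; the latter family is closed and contains $C'$. Then $P\subsetneq R$. No member $N$ of $\mathcal M$ satisfies $P\subsetneq N\subsetneq R$: it could not be in $\mathcal P$ because $P$ is largest there, nor in $\mathcal R$ because $R$ is smallest there above $P$. So every member of $\mathcal M$ is contained in $P$ or contains $R$. If a continuum $D$ satisfied $P\subsetneq D\subsetneq R$, then $D\in[C,C']$ would be comparable with every member of $\mathcal M$. By maximality $D\in\mathcal M$, which was just excluded. Hence no continuum lies strictly between $P$ and $R$.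

*But there is one.* Pick $r\in R\setminus P$ and a set $U\supset P$, open in $R$, with $r\notin\overline U$ (closure in $R$). Let $D$ be the component of $\overline U$ containing $P$. Suppose $D\cap(\overline U\setminus U)=\emptyset$, that is, $D\subset U$. In a compact Hausdorff space components and quasicomponents coincide, so $D$ is the intersection of the relatively clopen subsets of $\overline U$ that contain it. By compactness one of them, $W$, satisfies $D\subset W\subset U$. Then $W$ is closed in $R$. It is also open in $R$, being open in $\overline U$ and contained in the open set $U$. It is nonempty and misses $r$, which contradicts the connectedness of $R$. So $D$ meets $\overline U\setminus U$. Since $P\subset U$, this gives $D\ne P$. Also $r\notin D$, so $D\ne R$. Thus $P\subsetneq D\subsetneq R$, a contradiction. $\square$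

The second source turns a connected family of possibly disconnected sets into a connected set of pairs.

**Lemma C.** Let $\mathcal L\subset2^X$ be a continuum containing some $Q\in C(X)$. Then
$$G_{\mathcal L}=\{(x,A):x\in A\in\mathcal L\}\subset X\times\mathcal L$$
is a continuum. Consequently $\bigcup\mathcal L$ is a subcontinuum of $X$.

Some connected member is needed: for $X=[0,1]$ and $\mathcal L=\{\{0,1\}\}$ the union is disconnected. One connected member is enough, and in our situation $Q$ is one.

*Proof.* $G_{\mathcal L}$ is closed in $X\times\mathcal L$, hence compact, and it is nonempty. Let $\pi:G_{\mathcal L}\to\mathcal L$, $\pi(x,A)=A$. It is onto, since every $A$ is nonempty. It is an open map: for open $U\subset X$ and $\mathcal W\subset\mathcal L$,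
$$\pi\big(G_{\mathcal L}\cap(U\times\mathcal W)\big)=\{A\in\mathcal W:A\cap U\ne\emptyset\},$$
which is open in $\mathcal L$. Suppose $G_{\mathcal L}=P\cup R$ with $P,R$ disjoint, nonempty and closed, hence also open. Then $\pi(P)$ is open because $\pi$ is open, closed because $P$ is compact, and nonempty. As $\mathcal L$ is connected, $\pi(P)=\mathcal L$, and likewise $\pi(R)=\mathcal L$. So both $P$ and $R$ meet $\pi^{-1}(Q)=Q\times\{Q\}$. But this set is connected, a contradiction. Finally, $\bigcup\mathcal L$ is the projection of $G_{\mathcal L}$ to $X$. $\square$

Lemma C already gives the first descent, from (R) to $X$ itself.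

**Proposition.** If (R) holds at every $K_0\in C(X)$, then $X$ has the property of Kelley.

*Proof.* Let $p\in K\in C(X)$ and let $\mathcal U\ni K$ be open in $C(X)$. Choose an entourage $E$ with $\{L\in C(X):(K,L)\in\widehat E\}\subset\mathcal U$. Put $\mathcal K=\{\{x\}:x\in K\}$. It is the image of $K$ under the continuous map $x\mapsto\{x\}$, hence a continuum in $C(X)$, and it contains $\{p\}$. Apply (R) at $\{p\}$ with $\mathfrak U=\operatorname{int}\{\mathcal L\in C(2^X):(\mathcal K,\mathcal L)\in\widehat{\widehat E}\}$ to get $\mathcal V$, and let $V=\{q\in X:\{q\}\in\mathcal V\}$. This is an open set containing $p$.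

For $q\in V$ there is $\mathcal L\in\mathfrak U$ with $\{q\}\in\mathcal L$. Since $\{q\}$ is connected, Lemma C shows that $L=\bigcup\mathcal L$ is a continuum, and $q\in L$. It remains to see that $(K,L)\in\widehat E$. If $y\in A\in\mathcal L$, some $k\in K$ has $(A,\{k\})\in\widehat E$, so $y\in E[\{k\}]\subset E[K]$. If $k\in K$, some $A\in\mathcal L$ has $(\{k\},A)\in\widehat E$, so $k\in E[A]\subset E[L]$. Hence $L\in\mathcal U$. $\square$

The easy implications in Theorem 2 can be recorded now.

**(i)⇒(ii).** Take $\mathcal H=C(X)$.

**(ii)⇒(iii).** Let $K_0\in\mathcal K\in C(C(X))$ and let $\mathfrak U\ni\mathcal K$ be open in $C(2^X)$. As $C(X)\subset\mathcal H$, we have $\mathcal K\in C(\mathcal H)$, and $\mathfrak U\cap C(\mathcal H)$ is open in $C(\mathcal H)$. The property of Kelley of $\mathcal H$ at $K_0$ gives an open $\mathcal V'\subset\mathcal H$ with $K_0\in\mathcal V'$ such that every $Q\in\mathcal V'$ lies in some $\mathcal L\in\mathfrak U\cap C(\mathcal H)$. Put $\mathcal V=\mathcal V'\cap C(X)$.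

So if $2^X$ or $C(X)$ has the property of Kelley, then (R) holds everywhere and $X$ has the property. For the long fan $F^+$ of Section 1, which lacks it, neither $2^{F^+}$ nor $C(F^+)$ has the property.

What remains is the local form in Theorem 2. Combined with the Proposition it gives (iii)⇒(i).

## 6. Marking a point: continua near $A$ that pass through a given point of $A$

Return to $K_0\in\mathcal K$, $Q$ close to $K_0$, and a continuum $\mathcal L\ni Q$ in $2^X$ close to $\mathcal K$. We now also know that $X$ has the property of Kelley. We want to attach to the sets $A\in\mathcal L$ all the continua $C$ close to $A$. What bookkeeping makes the result connected?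

**Without marks, fibers fall apart.** For fixed $A$ the set of all continua close to $A$ can be disconnected. In the harmonic fan $F$ let $A=[\tfrac12,1]\times\{0\}$ and $C_n=\{t(1,\tfrac1n):\tfrac12\le t\le1\}$, so that $H(A,C_n)\le\frac1n$. Consider the continua $C\subset F$ with $H(A,C)\le\frac14$. None of them contains $v$, which has distance $\frac12$ from $A$. Each $J_n\setminus\{v\}$ is open and closed in $F\setminus\{v\}$, so each such $C$ lies either inside $J_n\setminus\{v\}$ or outside $J_n$. For $n\ge4$ both cases occur, as $C_n$ and $A$ show, and each case defines an open set of continua. So the family is disconnected.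

**With a mark, they hold together.** Fix a point $x\in A$ and admit only those $C$ that contain $x$. If $C_1,C_2\ni x$ are continua close to $A$, then $C_1\cup C_2$ is a continuum, also close to $A$. So is every continuum between $C_i$ and $C_1\cup C_2$, and Lemma B joins everything up. In the fan, the mark $x\in A$ forces $C$ onto the limit leg.

**Why the marks must run over $\mathcal L$.** One could use marked pairs $x\in K\in\mathcal K$ and dispense with $\mathcal L$. The resulting family need not reach $Q$, though, because $Q$ may be disjoint from $K_0$. In the fan with $\mathcal K=\{A\}$, all the admitted continua within $\frac14$ of $A$ lie in $J_\infty$, so $Q=C_n$ is never reached, however large $n$ is. If instead $A$ runs over $\mathcal L\ni Q$, then $Q$ is reached at the pair $x\in Q$, with $C=Q$ itself.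

**Why there is always something to attach.** A set $A\in\mathcal L$ is close to some continuum $K\in\mathcal K$, so a point $x\in A$ is close to some $y\in K$. The property of Kelley of $X$ then moves $K$ slightly to a continuum $C$ through $x$, and $C$ is close to $K$, hence close to $A$. Note that $A$ itself may be disconnected; $C$ is compared with $A$ by way of $K$.

So the base of the construction is the incidence set $G_{\mathcal L}$, which is connected by Lemma C, and over each of its points sits a nonempty connected fiber.

## 7. The compact set $\mathcal D$ over $G_{\mathcal L}$ and its projection to $C(X)$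

We prove the local form: *$X$ has the property of Kelley, (R) holds at $K_0$; we show that $C(X)$ satisfies the condition of the property of Kelley at $K_0$.*

Let $K_0\in\mathcal K\in C(C(X))$ and let $\mathfrak W\ni\mathcal K$ be open in $C(C(X))$. We must find an open $\mathcal V\subset C(X)$ containing $K_0$ such that each $Q\in\mathcal V$ lies in some $\mathcal M\in\mathfrak W$.

**Step 1: fixing the scales.** The aim is to choose the precision asked of (R) after the precision that the property of Kelley of $X$ needs. By (P1) choose an entourage $E_0$ of $X$ with
$$\{\mathcal M\in C(C(X)):(\mathcal K,\mathcal M)\in\widehat{\widehat{E_0}}\}\subset\mathfrak W.\tag{1}$$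
Choose a closed symmetric entourage $E$ with $E\circ E\circ E\subset E_0$, and let $S=E\circ E$, which is closed and symmetric. Let $D\subset E$ be given by Lemma A for $Y=X$ and $E$. Apply (R) at $K_0$ with
$$\mathfrak U=\operatorname{int}\{\mathcal L\in C(2^X):(\mathcal K,\mathcal L)\in\widehat{\widehat D}\}$$
to obtain an open $\mathcal V\subset C(X)$ with $K_0\in\mathcal V$. Fix $Q\in\mathcal V$ and $\mathcal L\in\mathfrak U$ with $Q\in\mathcal L$. What we use of $\mathcal L$ is
$$\text{each }A\in\mathcal L\text{ has }K\in\mathcal K\text{ with }(K,A)\in\widehat D,\quad\text{each }K\in\mathcal K\text{ has }A\in\mathcal L\text{ with }(K,A)\in\widehat D.\tag{2}$$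

**Step 2: attaching all nearby continua through the marked point.** The aim is to define the set that will be projected. Let
$$\mathcal D=\{(x,A,C)\in X\times\mathcal L\times C(X):\ x\in A,\ x\in C,\ (A,C)\in\widehat S\}.$$
The conditions $x\in A$ and $x\in C$ are closed, and $\widehat S$ is closed by (P2), so $\mathcal D$ is compact. Let $\rho:\mathcal D\to G_{\mathcal L}$, $\rho(x,A,C)=(x,A)$. The fiber of $\rho$ over $(x,A)$ is homeomorphic to
$$\mathcal F(x,A)=\{C\in C(X):x\in C,\ C\subset S[A],\ A\subset S[C]\}.$$

**Step 3: the fibers are nonempty.** This makes $\rho$ onto. Let $(x,A)\in G_{\mathcal L}$. By (2) there is $K\in\mathcal K$ with $(K,A)\in\widehat D$. Since $x\in A\subset D[K]$, there is $y\in K$ with $(y,x)\in D$. As $K$ is a continuum containing $y$, Lemma A gives $C\in C(X)$ with $x\in C$ and $(K,C)\in\widehat E$. Since $D\subset E$, also $(A,K)\in\widehat E$. Hence $(A,C)\in\widehat{E\circ E}=\widehat S$, that is, $C\in\mathcal F(x,A)$.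

**Step 4: the fibers are connected.** It suffices to join any two of their points inside the fiber. Let $C_1,C_2\in\mathcal F(x,A)$. Both contain $x$, so $C_1\cup C_2\in C(X)$. For $i\in\{1,2\}$ let $B$ be a continuum with $C_i\subset B\subset C_1\cup C_2$. Then $x\in B$. Also $B\subset C_1\cup C_2\subset S[A]$, and $A\subset S[C_i]\subset S[B]$. So $[C_i,C_1\cup C_2]\subset\mathcal F(x,A)$. By Lemma B there is a connected subset of $\mathcal F(x,A)$ containing $C_1$ and $C_1\cup C_2$, and another containing $C_2$ and $C_1\cup C_2$. Their union is connected and contains $C_1$ and $C_2$.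

**Step 5: $\mathcal D$ is a continuum.** The aim is to lift connectedness from $G_{\mathcal L}$ to $\mathcal D$. The set $G_{\mathcal L}$ is connected by Lemma C, since $Q\in\mathcal L$ is a continuum. Suppose $\mathcal D=P\cup R$ with $P,R$ disjoint, nonempty and closed. Each fiber of $\rho$ is connected, so it lies in $P$ or in $R$; hence $\rho(P)$ and $\rho(R)$ are disjoint. They are nonempty, they are closed because $P$ and $R$ are compact, and they cover $G_{\mathcal L}$ because $\rho$ is onto. This contradicts the connectedness of $G_{\mathcal L}$.

Let $\mathcal M$ be the projection of $\mathcal D$ to $C(X)$. It is a subcontinuum of $C(X)$.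

**Step 6: $Q\in\mathcal M$.** Here it matters that $Q$ is itself a member of $\mathcal L$ and connected. For any $x\in Q$ we have $(x,Q,Q)\in\mathcal D$.

**Step 7: $\mathcal M$ is close to $\mathcal K$.** We show $(\mathcal K,\mathcal M)\in\widehat{\widehat{E_0}}$. Let $C\in\mathcal M$. There is $A\in\mathcal L$ with $(A,C)\in\widehat S=\widehat{E\circ E}$, and by (2) there is $K\in\mathcal K$ with $(K,A)\in\widehat D\subset\widehat E$. So $(K,C)\in\widehat{E\circ E\circ E}\subset\widehat{E_0}$. Conversely, let $K\in\mathcal K$. By (2) there is $A\in\mathcal L$ with $(K,A)\in\widehat D$. Choose any $x\in A$ and, by Step 3, some $C\in\mathcal F(x,A)$. Then $C\in\mathcal M$, and as before $(K,C)\in\widehat{E_0}$.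

By (1), $Q\in\mathcal M\in\mathfrak W$. Since $Q\in\mathcal V$ was arbitrary, the local form is proved.

**Conclusion of the proofs of Theorems 1 and 2.** If (R) holds at every $K_0$, then $X$ has the property of Kelley by the Proposition, and the local form applies at every $K_0\in C(X)$. This is (iii)⇒(i). With (i)⇒(ii)⇒(iii) from Section 5, Theorem 2 is proved, and Theorem 1 is (ii)⇒(i) with $\mathcal H=2^X$. $\blacksquare$

## 8. Explicit constants for metric continua

When $X$ is metric, the construction yields numbers.

**Theorem 3.** Let $X$ be metric with Hausdorff metric $H$ on $2^X$, and let $H^2$ be the Hausdorff metric on $2^{2^X}$ induced by $H$. Suppose $\delta:(0,\infty)\to(0,\infty)$ witnesses Kelley's $\varepsilon$–$\delta$ condition for $2^X$. Let $\eta>0$ and $0<\sigma\le\delta(\eta)$. If $K_0,Q\in C(X)$, $H(K_0,Q)<\delta(\sigma)$ and $K_0\in\mathcal K\in C(C(X))$, then there is $\mathcal M\in C(C(X))$ with $Q\in\mathcal M$ and $H^2(\mathcal K,\mathcal M)\le\eta+2\sigma$. In particular, $\varepsilon\mapsto\delta\big(\min\{\delta(\varepsilon/4),\varepsilon/4\}\big)$ witnesses Kelley's condition for $C(X)$.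

*Proof.* **Step 1: the same $\delta$ works for $X$.** This replaces the Proposition. Let $d(a,b)<\delta(\varepsilon)$ and $a\in K\in C(X)$. Since $H(\{a\},\{b\})=d(a,b)$, there is a continuum $\mathcal L\subset2^X$ with $\{b\}\in\mathcal L$ and $\varepsilon':=H^2(\{\{x\}:x\in K\},\mathcal L)<\varepsilon$. By Lemma C, $\bigcup\mathcal L$ is a continuum, and it contains $b$. Each $A\in\mathcal L$ has some $k\in K$ with $H(A,\{k\})\le\varepsilon'$, so every point of $A$ is within $\varepsilon'$ of $k$. Each $k\in K$ has some $A\in\mathcal L$ with $H(\{k\},A)\le\varepsilon'$. So $H(K,\bigcup\mathcal L)\le\varepsilon'<\varepsilon$.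

**Step 2: the set $\mathcal D$.** We repeat the construction of Section 7 with distances. Kelley's condition for $2^X$ gives a continuum $\mathcal L\subset2^X$ with $Q\in\mathcal L$ and $H^2(\mathcal K,\mathcal L)<\sigma$. Let
$$\mathcal D=\{(x,A,C):x\in A\in\mathcal L,\ x\in C\in C(X),\ H(A,C)\le\eta+\sigma\},$$
a compact set, with its projection $(x,A,C)\mapsto(x,A)$ to $G_{\mathcal L}$.

**Step 3: fibers nonempty and connected.** Let $x\in A\in\mathcal L$. Choose $K\in\mathcal K$ with $H(K,A)<\sigma\le\delta(\eta)$ and $y\in K$ with $d(x,y)\le H(K,A)<\delta(\eta)$. By Step 1 there is $C\in C(X)$ with $x\in C$ and $H(K,C)<\eta$, so $H(A,C)<\eta+\sigma$. So the fiber over $(x,A)$ is nonempty. If $C_1,C_2$ are in this fiber and $B$ is a continuum with $C_i\subset B\subset C_1\cup C_2$, then $x\in B$. Every point of $B$ is within $\eta+\sigma$ of $A$, because $C_1$ and $C_2$ have this property. Every point of $A$ is within $\eta+\sigma$ of $C_i\subset B$. So $H(A,B)\le\eta+\sigma$, and Lemma B shows, as in Step 4 of Section 7, that the fiber is connected.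

**Step 4: the projection $\mathcal M$.** We read off the estimate. As in Step 5 of Section 7, $\mathcal D$ is a continuum, so its projection $\mathcal M$ to $C(X)$ is a continuum, and $Q\in\mathcal M$ because $(x,Q,Q)\in\mathcal D$ for $x\in Q$. If $C\in\mathcal M$, there are $A\in\mathcal L$ with $H(A,C)\le\eta+\sigma$ and $K\in\mathcal K$ with $H(K,A)<\sigma$, so $H(K,C)\le\eta+2\sigma$. If $K\in\mathcal K$, there is $A\in\mathcal L$ with $H(K,A)<\sigma$, and any $C$ in a fiber over $(x,A)$, $x\in A$, satisfies $H(K,C)\le\eta+2\sigma$. Hence $H^2(\mathcal K,\mathcal M)\le(\eta+\sigma)+\sigma=\eta+2\sigma$.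

**Step 5: the explicit witness.** For the last sentence take $\eta=\varepsilon/4$ and $\sigma=\min\{\delta(\varepsilon/4),\varepsilon/4\}$. Then $\sigma\le\delta(\eta)$ and $\eta+2\sigma\le\frac34\varepsilon<\varepsilon$. $\blacksquare$

Test this on the arc. In Section 1 we found that $\delta(\varepsilon)=\varepsilon/2$ works for $2^{[0,1]}$. Theorem 3 then gives for $C([0,1])$ the witness $\delta(\min\{\varepsilon/8,\varepsilon/4\})=\delta(\varepsilon/8)=\varepsilon/16$. The triangle picture showed that $\varepsilon$ itself works there, so the formula, applied to this $\delta$, is correct but not sharp on the arc.
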